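# Polynomial rings that stay coherent up to a prescribed number of variables

## The theorem, and what it says about Conjecture $C_1$

**Theorem 1.** Let $k$ be a countable field and let $d\ge 2$. There is a countable integral domain $R\supset k$ such that, for $r\ge 0$, the ring $R[T_1,\dots,T_r]$ is coherent if and only if $r\le d-2$.

A commutative ring is *coherent* if each of its finitely generated ideals is finitely presented: finitely many generators always satisfy only finitely many basic relations. A ring $R$ is *stably coherent* if $R[T_1,\dots,T_n]$ is coherent for all $n\ge 0$. It is known that there are coherent rings which are not stably coherent, so adding one variable can destroy coherence. The following statement, from the paper "FLAT IDEALS III", says that the first variable already decides.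

**Conjecture $C_1$.** Let $R$ be a commutative ring. If $R[T_1]$ is coherent, then $R$ is stably coherent.

Let us read Theorem 1 for small $d$. For $d=2$ it gives a coherent domain $R$ with $R[T_1]$ not coherent. For $d=3$ it gives a domain $R$ such that $R$ and $R[T_1]$ are coherent and $R[T_1,T_2]$ is not. This $R$ contradicts Conjecture $C_1$: **the conjecture is false**. For $d=n+2$ the theorem refutes the analogue "$R[T_1,\dots,T_n]$ coherent implies $R$ stably coherent".

The same method gives a classification. For a ring $R$ put
$$\operatorname{Coh}(R)=\{r\ge 0:\ R[T_1,\dots,T_r]\ \text{is coherent}\}.$$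

**Corollary 2.** $\operatorname{Coh}(R)$ is always an initial segment of $\mathbb N$, and every initial segment ($\varnothing$, $\{0,\dots,n\}$ for each $n\ge 0$, and $\mathbb N$) equals $\operatorname{Coh}(R)$ for some countable integral domain $R$, of any prescribed characteristic ($0$ or a prime). In particular, for no $n$ does coherence of $R[T_1,\dots,T_n]$ imply coherence of $R[T_1,\dots,T_{n+1}]$, even for domains.

The number $d$ will be the dimension of a regular local ring $A$ with maximal ideal $m$. The cut-off comes from one fact of dimension theory: a domain generated over $A$ by $r$ elements can have a height-one prime lying over $m$ when $r=d-1$, and cannot when $r\le d-2$. The ring $R$ is built so that coherence fails precisely when such a prime appears.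

## Coherent modules, with examples

"F.g." means finitely generated and "f.p." finitely presented. All rings are commutative.

**Definition.** A module over a ring $B$ is *coherent* if it is f.g. and all its f.g. submodules are f.p. The ring $B$ is coherent iff it is coherent as a $B$-module.

A f.g. ideal is the image of a map $B^a\to B$, so $B$ is coherent as soon as the kernel of every matrix $B^a\to B^b$ is f.g. This is the form in which we shall prove coherence. We use the following facts (see Glaz, *Commutative Coherent Rings*, Ch. 2).

* (F1) If $0\to M'\to M\to M''\to 0$ is exact and $M',M''$ are coherent, then $M$ is coherent. Over a coherent ring, every f.p. module is coherent.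
* (F2) Let $J\subset B$ be a f.g. ideal. A $B/J$-module is f.p. (coherent) over $B/J$ iff it is so over $B$. If $B$ is coherent, so is $B/J$.
* (F3) The kernel of a surjection from a f.g. module onto a f.p. module is f.g.

The first part of (F2) is easy to see. Since $J$ is f.g., $B/J$ is f.p. over $B$, so a $B/J$-module with finitely many generators and relations over $B/J$ is f.p. over $B$. Conversely, tensor a presentation over $B$ with $B/J$. For example, (F2) with $J=(T_r)$ shows that if $R[T_1,\dots,T_r]$ is coherent then so is $R[T_1,\dots,T_{r-1}]$. Hence $\operatorname{Coh}(R)$ is an initial segment.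

**Examples.** Noetherian rings are coherent. The ring $S=k[t_1,t_2,\dots]$ in infinitely many variables is coherent and not Noetherian. Indeed, a matrix over $S$ has entries in some $S_n=k[t_1,\dots,t_n]$. Its kernel over $S_n$ is f.g., and since $S$ is flat over $S_n$ the kernel over $S$ is generated by the same vectors. On the other hand $k[y,z_1,z_2,\dots]/(yz_1,yz_2,\dots)$ is not coherent. It has as a basis the powers of $y$ and the monomials in the $z_i$, so the annihilator of $y$ is $(z_1,z_2,\dots)$. This ideal is not f.g., so the ideal $(y)$ is not f.p.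

## Two rings over a discrete valuation ring

Our ring will be a union of polynomial rings over a Noetherian ring, with transition maps that are not flat. The smallest such unions can be computed by hand. Let $A$ be a discrete valuation ring with uniformizer $t$ and fraction field $K$, and put
$$S_1=A+XK[X]=\bigcup_n A[t^{-n}X],\qquad S_2=A+(X,Y)K[X,Y]=\bigcup_n A[t^{-n}X,t^{-n}Y].$$
(For $\lambda\in K$ and $i\ge 1$ we have $\lambda X^i=\lambda t^{ni}(t^{-n}X)^i$, and $\lambda t^{ni}\in A$ for $n$ large. The second union is similar.) The map $A[X]\to A[t^{-1}X]$ is not flat: the element $X$ is a nonzerodivisor modulo $t$ in the first ring, and is $0$ modulo $t$ in the second, although $A[t^{-1}X]/t\neq 0$.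

*$S_2$ is not coherent.* If $(p,q)\in S_2^2$ and $pX+qY=0$, then unique factorization in $K[X,Y]$ gives $(p,q)=(wY,-wX)$ with $w\in K[X,Y]$. Conversely, every $w\in K[X,Y]$ is allowed, because $wX,wY\in(X,Y)K[X,Y]\subset S_2$. So the relation module of the ideal $(X,Y)$ is isomorphic to $K[X,Y]$ as an $S_2$-module. If it were f.g., its quotient $K[X,Y]/(X,Y)=K$ would be f.g. over $S_2/(X,Y)K[X,Y]=A$. But the elements of a f.g. $A$-submodule of $K$ have valuations bounded below, and $K$ contains all $t^{-j}$.

In $S_1$ only one direction is divisible by all powers of $t$, and this computation has no analogue. We shall now see that $S_1$ is in fact stably coherent. So the obstruction is that *two* independent directions are infinitely divisible along one discrete valuation.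

## Clearing denominators, and why one direction is not enough

Suppose we want a non-Noetherian $R$ over a Noetherian ring $A$ that degenerates at $m$. The most economical try is to adjoin elements $f_n$ with $f_n=\beta_nf_{n+1}$ and $\beta_n\in m$. This section shows that it always gives stably coherent rings. Its three lemmas are also the frame of the proof of Theorem 1.

**Lemma 3 (reduction to primes).** Let $P$ be a Noetherian ring and $\mathcal D$ a flat $P$-algebra which is not coherent. Then there is a prime $p\subset P$ such that, with $C=P/p$ and $\mathcal C=\mathcal D/p\mathcal D$, the ring $\mathcal C$ is not coherent, while $\mathcal C/c\,\mathcal C$ is coherent for every $0\ne c\in C$.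

*Proof.* The set of ideals $I\subset P$ with $\mathcal D/I\mathcal D$ not coherent contains $0$. Let $I$ be maximal in it. If $0\neq c\in P/I$ then $(\mathcal D/I\mathcal D)/c=\mathcal D/I'\mathcal D$ with $I'\supsetneq I$, which is coherent. So we only have to show that $I$ is prime.

We have $I\ne P$, because the zero ring is coherent. Suppose $a,b\notin I$ and $ab\in I$. Put $J_1=I+(a)$ and $J_2=I+(b)$, so $J_1,J_2\supsetneq I$ and $J_1J_2\subset I$. By flatness
$$J_1\mathcal D/I\mathcal D=(J_1/I)\otimes_P\mathcal D=(J_1/I)\otimes_{P/J_2}(\mathcal D/J_2\mathcal D).$$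
Since $J_1/I$ is a f.g. module over the Noetherian ring $P/J_2$, it is f.p. there. So $J_1\mathcal D/I\mathcal D$ is f.p. over $\mathcal D/J_2\mathcal D$. This ring is coherent by maximality of $I$, so by (F1) the module is coherent over it, and by (F2) it is coherent over $\mathcal D$. Likewise $\mathcal D/J_1\mathcal D$ is a coherent ring, hence a coherent $\mathcal D$-module. Apply (F1) to
$$0\to J_1\mathcal D/I\mathcal D\to \mathcal D/I\mathcal D\to\mathcal D/J_1\mathcal D\to 0 .$$
It follows that $\mathcal D/I\mathcal D$ is coherent over $\mathcal D$, and by (F2) it is a coherent ring, a contradiction. $\square$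

**Lemma 4 (clearing denominators).** Let $C$ be a domain and $\mathcal C$ a $C$-algebra which is torsion-free as a $C$-module. Let $Z$ be the kernel of a matrix $\Phi:\mathcal C^a\to\mathcal C^b$. Suppose there are $0\ne c\in C$ with $\mathcal C/c\,\mathcal C$ coherent, and a f.g. submodule $Z'\subset Z$ with $cZ\subset Z'$. Then $Z$ is f.g.

*Proof.* First, $cZ=Z'\cap c\,\mathcal C^a$. The inclusion "$\subset$" is clear. If $cv\in Z'$ with $v\in\mathcal C^a$, then $c\Phi(v)=0$, so $\Phi(v)=0$ by torsion-freeness, and $v\in Z$. Hence $cZ$ is the kernel of $Z'\to(\mathcal C/c\,\mathcal C)^a$. The image of this map is a f.g. submodule of a coherent module over the coherent ring $\mathcal C/c\,\mathcal C$, so it is f.p. over $\mathcal C/c\,\mathcal C$, and by (F2) over $\mathcal C$. By (F3) $cZ$ is f.g., and $Z\cong cZ$ because $c$ is a nonzerodivisor on $\mathcal C$. $\square$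

So to prove that $Z$ is f.g. we need finitely many elements of $Z$ that generate it *up to one common denominator*.

**Lemma 5 (one direction).** Let $C$ be a domain with fraction field $\kappa$, let $0\ne\beta_n\in C$, and let $\mathcal C=\varinjlim C[f_n]$ along the maps $f_n\mapsto\beta_nf_{n+1}$. If $\mathcal C/c\,\mathcal C$ is coherent for all $0\ne c\in C$, then $\mathcal C$ is coherent.

*Proof.* The transition maps are injective and become isomorphisms over $\kappa$. So $\mathcal C=\bigcup C[f_n]\subset\kappa[h]$, where $h=f_n$ for any chosen $n$. In particular $\mathcal C$ is torsion-free over $C$. Let $\Phi:\mathcal C^a\to\mathcal C^b$ be a matrix with kernel $Z$, and choose $h=f_n$ so that all entries of $\Phi$ lie in $C[h]$. Let $Z_\kappa$ be the kernel of $\Phi$ on $\kappa[h]^a$. The quotient $\kappa[h]^a/Z_\kappa\subset\kappa[h]^b$ is f.g. and torsion-free over a PID, hence free. So $Z_\kappa$ is a free direct summand of $\kappa[h]^a$. Choose a basis $u_1,\dots,u_s$ of $Z_\kappa$, scaled so that $u_i\in C[h]^a$. Choose a $\kappa[h]$-linear map $\rho=(\rho_1,\dots,\rho_s):\kappa[h]^a\to\kappa[h]^s$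 sending $u_i$ to the $i$-th standard basis vector. Choose $0\ne c\in C$ such that the matrix $c\rho$ has entries in $C[h]$. For $z\in Z=Z_\kappa\cap\mathcal C^a$ we have $z=\sum\rho_i(z)u_i$, so
$$cz=\sum_i c\rho_i(z)\,u_i\in Z':=\sum_i\mathcal C u_i\subset Z .$$
By Lemma 4, $Z$ is f.g. $\square$

**Remark 6 (the rank-one attempt).** Let $A$ be Noetherian, let $\beta_n\in A$ be arbitrary, and let $R_1=\varinjlim A[f_n]$ along $f_n\mapsto\beta_nf_{n+1}$. Then $R_1[T_1,\dots,T_r]$ is coherent for every $r$. Indeed, put $P=A[T_1,\dots,T_r]$ and $\mathcal D=R_1[T_1,\dots,T_r]=\varinjlim P[f_n]$, which is flat over $P$. If $\mathcal D$ is not coherent, take $p$, $C$, $\mathcal C=\varinjlim C[f_n]$ from Lemma 3. If infinitely many $\beta_n$ vanish in $C$, then every $f_n$ becomes $0$ in the limit, $\mathcal C=C$ is Noetherian, and this is a contradiction. Otherwise $\beta_n\ne 0$ in $C$ for all large $n$, and Lemma 5 gives a contradiction. For a discrete valuation ring $A$ and $\beta_n=t$ we get that $S_1$ is stably coherent.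

So two directions are needed for a counterexample, and this is also the point where the argument of Lemma 5 breaks down. Over $B=\kappa[x,y]$ the kernel $Z_\kappa$ of a matrix need not be a direct summand, and there is no $\rho$. For $\Phi=(x,y)$ we have $Z_\kappa=B\cdot(y,-x)$. An element $w\cdot(y,-x)$ lies in $\mathcal C^2$ iff $wx,wy\in\mathcal C$, and we would need one $c\ne0$ with $cw\in\mathcal C$ for all such $w$. For $\mathcal C=S_2$ over the discrete valuation ring $A$ no such $c$ exists, since $w$ can be any $t^{-j}$. Nothing else goes wrong there: for $0\ne c\in A$ we have $cS_2=cA+(X,Y)K[X,Y]$, so $S_2/cS_2=A/cA$ is Noetherian. The whole difficulty is to bound denominators.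

## A rank-two module whose fibres have dimension 2, 1, 0

We now look for a module $G$ of rank two that is infinitely divisible in two directions only along valuations centred at $m$, and in at most one direction elsewhere.

Let $A=k[x_1,\dots,x_d]_{(x_1,\dots,x_d)}$, with maximal ideal $m$ and fraction field $K$. Since $A$ is countable and Noetherian, it has countably many elements and countably many primes. Let $a_1,a_2,\dots$ enumerate $A\setminus\{0\}$, and let $\mathfrak p_1,\mathfrak p_2,\dots$ enumerate the primes different from $m$, including $0$. Put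
$$\delta_n=(x_1a_1a_2\cdots a_n)^n\qquad(n\ge1).$$
Choose $0\ne\beta_n\in m$ ($n\ge0$) such that $\beta_n\notin\mathfrak p_1\cup\dots\cup\mathfrak p_n$ and, for $n\ge1$, $\beta_n$ lies in no height-one prime containing $\delta_n$. This is possible by prime avoidance: only finitely many primes have to be avoided, and none of them is $m$, because $m$ has height $d\ge2$. The following hold.

1. $0\ne\delta_n\in m$ and $\delta_n\mid\delta_{n+1}$. If $0\ne a\in A$, then $a^n\mid\delta_n$ for $n\gg0$. (If $a=a_i$, this holds for $n\ge i$.)
2. $0\ne\beta_n\in m$. For every prime $\mathfrak a\ne m$ of $A$, $\beta_n\notin\mathfrak a$ for $n\gg0$. (If $\mathfrak a=\mathfrak p_i$, this holds for $n\ge i$.)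
3. A height-one prime containing $\delta_n$ does not contain $\beta_n$.

Let $G=\varinjlim G_n$, where $G_n=Af_n\oplus Af_{n+1}$ is free and $G_n\to G_{n+1}$ is given by
$$f_n\mapsto\beta_nf_{n+1}+\delta_{n+1}f_{n+2},\qquad f_{n+1}\mapsto f_{n+1}. \tag{1}$$
Let
$$R=\operatorname{Sym}_A(G)=\varinjlim A[f_n,f_{n+1}]=A[f_0,f_1,\dots]/(f_n-\beta_nf_{n+1}-\delta_{n+1}f_{n+2})_{n\ge0}.$$
The matrix of (1) has determinant $\pm\delta_{n+1}\neq0$. So the transition maps are injective and become isomorphisms over $K$, and $R=\bigcup A[f_n,f_{n+1}]\subset K[f_0,f_1]$ is a countable domain containing $k$. This is the ring of Theorem 1.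

Fix $r$ and put $P=A[T_1,\dots,T_r]$ and $\mathcal D=R[T_1,\dots,T_r]=\varinjlim P[f_n,f_{n+1}]$. As a direct limit of free modules, $\mathcal D$ is flat over $P$. For a $P$-algebra $C$ we have
$$\mathcal D\otimes_PC=\operatorname{Sym}_C(G\otimes_AC)=\varinjlim C[f_n,f_{n+1}], \tag{2}$$
and $G\otimes_AC$ and $\mathcal D\otimes_PC$ are flat over $C$, hence torsion-free if $C$ is a domain.

The fibres of $G$ show the design. Let $\mathfrak a$ be a prime of $A$ with residue field $\kappa(\mathfrak a)$. If $\mathfrak a=0$, all $\delta_n$ are invertible in $K$ and $G\otimes K$ has dimension $2$. If $\mathfrak a=m$, all $\beta_n$ and $\delta_n$ are $0$ in $k$, so every $f_n$ is $0$ and $G\otimes k=0$. If $\mathfrak a\ne0,m$, then for large $n$ we have $\delta_n=0$ and $\beta_n\ne0$ in $\kappa(\mathfrak a)$ by 1 and 2, so (1) becomes $f_n=\beta_nf_{n+1}$ with $\beta_n$ invertible, and the fibre has dimension $1$.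

## Discrete valuations and the closed point

Let $V$ be a discrete valuation ring containing $A$, with fraction field $\kappa$ and uniformizer $\pi$, and let $\mathfrak a=\pi V\cap A$ be its centre. Put $G_V=G\otimes_AV$. It is torsion-free, so it lies in $G_V\otimes_V\kappa=\kappa f_0\oplus\kappa f_1$.

* If $\mathfrak a=0$, all $\delta_n$ are units of $V$, so $G_V=Vf_0\oplus Vf_1$ and $\operatorname{Sym}_V(G_V)=V[f_0,f_1]$.
* If $\mathfrak a=m$, then $\beta_n,\delta_{n+1}\in\pi V$ for all $n$, so $f_n\in\pi G_V$ for all $n$, and $G_V=\pi G_V$ is the full plane $\kappa f_0\oplus\kappa f_1$. So $\operatorname{Sym}_V(G_V)=V+(f_0,f_1)\kappa[f_0,f_1]$. This is the non-coherent model $S_2$.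
* If $\mathfrak a\ne0,m$, we shall see that $G_V/\pi G_V$ is one-dimensional: one direction is infinitely divisible after completion, and the other is not. A toy example is $G'=Vx\oplus\kappa y$, with $\operatorname{Sym}_V(G')=\bigcup V[x,\pi^{-n}y]$. Here $w=\pi^{-j}$ satisfies $yw\in\operatorname{Sym}_V(G')$ for all $j$. But $xw\in\operatorname{Sym}_V(G')$ with $w\in\kappa[x,y]$ forces $w\in\operatorname{Sym}_V(G')$, since multiplication by the variable $x$ does not change coefficients.

So we ask when a domain $C\supset A$ generated by $r$ elements has a height-one prime over $m$. We need the dimension formula.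

* (F5) (Matsumura, *Commutative Ring Theory*, Thm 15.6.) Let $A$ be a universally catenary Noetherian domain, $C\supseteq A$ a domain f.g. over $A$, and let $q\in\operatorname{Spec}C$ lie over $\mathfrak a\in\operatorname{Spec}A$. Then $\operatorname{ht}q+\operatorname{trdeg}_{\kappa(\mathfrak a)}\kappa(q)=\operatorname{ht}\mathfrak a+\operatorname{trdeg}_AC$.

**Lemma 7.** Let $A$ be the local ring above, $C\supseteq A$ a domain generated over $A$ by $r$ elements, and $\tilde C\supseteq C$ a domain finite over $C$. If $r\le d-2$, no height-one prime of $\tilde C$ lies over $m$.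

*Proof.* Suppose $q$ is one. The regular local ring $A$ is universally catenary and $\tilde C$ is f.g. over $A$, so (F5) gives $1+\operatorname{trdeg}_k\kappa(q)=d+\operatorname{trdeg}_A\tilde C\ge d$. Since $\tilde C$ is integral over $C$, the field $\kappa(q)$ is algebraic over $\kappa(q\cap C)$, and this field is generated over $A/m=k$ by the images of the $r$ generators. So $d-1\le\operatorname{trdeg}_k\kappa(q)\le r\le d-2$, a contradiction. $\square$

With $r=d-1$ such a prime exists. Let $C=A[x_1/x_d,\dots,x_{d-1}/x_d]$, so $mC=x_dC$. To see that $x_dC\ne C$, we use the $m$-adic order. For $0\ne a\in A$ let $\operatorname{ord}(a)$ be the largest $j$ with $a\in m^j$. Since the associated graded ring of $A$ is the polynomial ring $k[x_1,\dots,x_d]$, a domain, $\operatorname{ord}$ is multiplicative and extends to a valuation of $K$. It is $\ge0$ on $A$ and $0$ on each $x_i/x_d$, so it is $\ge0$ on $C$, while $\operatorname{ord}(x_d^{-1})=-1$. So $x_d^{-1}\notin C$. A prime of $C$ minimal over $x_dC$ has height one by Krull's principal ideal theorem, and it contains $mC$, so it lies over $m$.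

## Non-coherence for $r\ge d-1$

The computation made for $S_2$ carries over to the present rings.

**Lemma 8.** Let $C$ be a domain with fraction field $K$, let $\operatorname{ord}$ be a discrete valuation of $K$ which is $\ge0$ on $C$, and let $\tau\in C$ with $\operatorname{ord}(\tau)>0$, $\tau\neq 0$. Let $\mathcal C=\varinjlim C[f_n,f_{n+1}]$ along maps (1) with $\beta_n,\delta_{n+1}\in\tau C$ and $\delta_{n+1}\ne0$ for all $n\ge0$. Then $\mathcal C$ is not coherent.

*Proof.* Since $\delta_{n+1}\ne0$, we have $\mathcal C=\bigcup C[f_n,f_{n+1}]\subset K[f_0,f_1]$. The maps (1) are linear in the $f$'s, so $\mathcal C$ is a graded subring with $\mathcal C_0=C$, and $\mathcal C_1$ is generated by the $f_n$ as a $C$-module.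

*Divisibility.* The relation $f_n=\beta_nf_{n+1}+\delta_{n+1}f_{n+2}$ shows $f_n\in\tau\,\mathcal C_1$ for all $n$, so $\mathcal C_1=\tau\,\mathcal C_1$. Hence $\tau^{-j}f_0,\tau^{-j}f_1\in\mathcal C$ for all $j$.

*Relations.* Suppose $\mathcal C$ is coherent. Then the ideal $(f_0,f_1)$ is f.p., and by (F3) the kernel of $(f_0,f_1):\mathcal C^2\to\mathcal C$ is f.g. By unique factorization in $K[f_0,f_1]$ this kernel is $\{(wf_1,-wf_0)\}\cong W$ with
$$W=\{w\in K[f_0,f_1]:\ wf_0,\,wf_1\in\mathcal C\}.$$
As $\mathcal C$ is a graded subring, $W$ is a graded $\mathcal C$-module, in degrees $\ge0$. So $W_0=W/W_{>0}$ is a f.g. module over $\mathcal C/\mathcal C_{>0}=C$. It is a $C$-submodule of $K$ with generators $g_1,\dots,g_l$, say, so all its elements have $\operatorname{ord}\ge\min_i\operatorname{ord}(g_i)$. But $\tau^{-j}\in W_0$ for all $j$, and $\operatorname{ord}(\tau^{-j})=-j\operatorname{ord}(\tau)$ is unbounded below. This is a contradiction. $\square$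

**Proposition 9.** For $r\ge d-1$ the ring $R[T_1,\dots,T_r]$ is not coherent.

*Proof.* By (F2), coherence of $R[T_1,\dots,T_r]$ implies that of $R[T_1,\dots,T_{r-1}]$, so it suffices to treat $r=d-1$. Let $p$ be the kernel of $P\to K$, $T_i\mapsto x_i/x_d$, so that $P/p=C=A[x_1/x_d,\dots,x_{d-1}/x_d]$. Since $P$ is Noetherian, $p\mathcal D$ is a f.g. ideal, and by (F2) it suffices to show that $\mathcal C=\mathcal D/p\mathcal D$ is not coherent. By (2), $\mathcal C=\varinjlim C[f_n,f_{n+1}]$. The fraction field of $C$ is $K$, the order valuation is $\ge0$ on $C$, $\operatorname{ord}(x_d)=1$, the elements $\beta_n,\delta_{n+1}$ lie in $mC=x_dC$, and $\delta_{n+1}\ne0$ in $C$. Lemma 8 with $\tau=x_d$ applies. $\square$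

## Coherence for $r\le d-2$: reduction to a bound on denominators

**Proposition 10.** For $r\le d-2$ the ring $\mathcal D=R[T_1,\dots,T_r]$ is coherent.

**Step 1: pass to a prime.** The aim is to replace $\mathcal D$ by a quotient over a domain all of whose further quotients are coherent. Suppose $\mathcal D$ is not coherent. Since $\mathcal D$ is flat over the Noetherian ring $P$, Lemma 3 gives a prime $p\subset P$. Put $C=P/p$, $\kappa=\operatorname{Frac}C$ and $\mathcal C=\mathcal D/p\mathcal D=\varinjlim C[f_n,f_{n+1}]$. Then $\mathcal C/c\,\mathcal C$ is coherent for all $0\ne c\in C$, and $\mathcal C$ is flat, hence torsion-free, over $C$. We show that $\mathcal C$ is coherent, which contradicts the choice of $p$. Let $\mathfrak a_0=p\cap A$. There are three cases, matching the three fibre dimensions.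

**Step 2: the case $\mathfrak a_0=m$.** Here nothing is left of $G$. All $\beta_n$ and $\delta_n$ vanish in $C$, so all $f_n$ vanish in $G\otimes_AC$. Hence $\mathcal C=C$, which is Noetherian and so coherent.

**Step 3: the case $\mathfrak a_0\ne0,m$.** Here we reduce to one direction. By properties 1 and 2 there is $n_0$ such that for $n\ge n_0$ we have $\delta_{n+1}=0$ and $\beta_n\ne0$ in $C$. For $n\ge n_0$ the transition map factors as
$$C[f_n,f_{n+1}]\to C[f_{n+1}]\subset C[f_{n+1},f_{n+2}],\qquad f_n\mapsto\beta_nf_{n+1},\quad f_{n+1}\mapsto f_{n+1}.$$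
So there is an interlaced chain
$$C[f_n,f_{n+1}]\to C[f_{n+1}]\to C[f_{n+1},f_{n+2}]\to C[f_{n+2}]\to\cdots,$$
whose limit can be computed along either subsequence. The composite $C[f_{n+1}]\to C[f_{n+2}]$ sends $f_{n+1}$ to $\beta_{n+1}f_{n+2}$. So $\mathcal C=\varinjlim_{n>n_0}C[f_n]$ along $f_n\mapsto\beta_nf_{n+1}$ with $\beta_n\neq0$, and $\mathcal C$ is coherent by Lemma 5.

From now on $\mathfrak a_0=0$, that is, $A\subset C$. Then all $\delta_n\ne0$ in $C$, so $\mathcal C=\bigcup C[f_n,f_{n+1}]$ is a domain, and the ring $\kappa[f_n,f_{n+1}]$ is the same for all $n$. Let $\Phi:\mathcal C^a\to\mathcal C^b$ be a matrix with kernel $Z$. Choose $\mu$ such that $\Phi$ has entries in $C[x,y]$, where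
$$x=f_\mu,\qquad y=f_{\mu+1},\qquad B=\kappa[x,y]\supset\mathcal C .$$

**Step 4: replace the missing splitting by two one-variable polynomials.** In Lemma 5 a splitting $\rho$ recovered the coordinates of a kernel vector. Now we recover them only up to certain multipliers, and we want multipliers in $x$ alone and in $y$ alone. We use:

* (F6) F.g. projective modules over $\kappa[x,y]$, $\kappa$ a field, are free (Seshadri; Quillen–Suslin).

Let $Z_\kappa=\ker(\Phi:B^a\to B^b)$. It is a second syzygy over a ring of global dimension $2$, so it is projective, hence free by (F6). Choose a basis $u_1,\dots,u_s$, scaled so that $u_i\in C[x,y]^a$. Then $u_i\in Z$. If $s=0$ then $Z=0$ is f.g., so let $s\ge1$. Let $M=(u_1|\cdots|u_s)$ be the $a\times s$ matrix with these columns. For each set $J$ of $s$ rows let $M_J$ be the corresponding square submatrix and $\Delta_J=\det M_J\in C[x,y]$. Since the $u_i$ are independent, not all $\Delta_J$ are $0$.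

Let $\mathfrak q$ be a height-one prime of $B$. Then $B_{\mathfrak q}$ is a discrete valuation ring, and the f.g. torsion-free module $B^a/Z_\kappa\subset B^b$ becomes free over it. So $M$ becomes split injective over $B_{\mathfrak q}$. Then $M$ has rank $s$ modulo $\mathfrak q$, and some $\Delta_J$ is a unit in $B_{\mathfrak q}$. Hence the ideal $(\Delta_J)_J$ of $B$ lies in no prime of height $0$ or $1$. So every prime of $B/(\Delta_J)_J$ is maximal, and this f.g. $\kappa$-algebra is finite-dimensional over $\kappa$. The powers of $x$ are therefore linearly dependent modulo $(\Delta_J)_J$, so the ideal contains a nonzero element of $\kappa[x]$. For the same reason it contains a nonzero element of $\kappa[y]$. Write these elements as combinations of the $\Delta_J$ with coefficients in $B$ and multiply by common denominators from $C$. Since $\kappa[x]\cap C[x,y]=C[x]$, and similarly for $y$, we get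
$$0\ne e_1\in C[x],\qquad 0\ne e_2\in C[y],\qquad e_1,e_2\in\sum_JC[x,y]\,\Delta_J. \tag{3}$$
For $\Phi=(x,y)$ we have $s=1$, $u_1=(y,-x)$, and we can take $e_1=x$, $e_2=y$.

**Step 5: reduce to a bound on denominators.** Let $z\in Z=Z_\kappa\cap\mathcal C^a$ and write $z=\sum w_iu_i$ with $w_i\in B$. For each $J$ let $z_J$ be the part of $z$ in the rows $J$, so $z_J=M_Jw$ with $w=(w_1,\dots,w_s)$. Multiplying by the adjugate of $M_J$, whose entries lie in $C[x,y]\subset\mathcal C$, we get $\Delta_Jw_i\in\mathcal C$ for all $i$ and $J$. By (3), $e_1w_i,e_2w_i\in\mathcal C$. So everything follows from the next lemma. It gives $0\ne c\in C$, independent of $z$, with $cw_i\in\mathcal C$, hence $cz\in Z':=\sum\mathcal Cu_i\subset Z$, and then Lemma 4 shows that $Z$ is f.g.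

**Lemma 11.** Let $r\le d-2$, let $p\subset P$ be a prime with $p\cap A=0$, and let $C=P/p$, $\kappa$, $\mathcal C$, $x=f_\mu$, $y=f_{\mu+1}$, $B$ be as above, with $0\ne e_1\in C[x]$ and $0\ne e_2\in C[y]$. There is $0\ne c\in C$ such that for all $w\in B$:
$$e_1w\in\mathcal C\ \text{ and }\ e_2w\in\mathcal C\quad\Longrightarrow\quad cw\in\mathcal C .$$

Once Lemma 11 is proved, $\mathcal C$ is coherent in all three cases, contrary to the choice of $p$, and Proposition 10 follows. For $\mathcal C=S_2$ the corresponding statement was false. The hypothesis $r\le d-2$ must enter, and it will enter through Lemma 7.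

## Proof of Lemma 11: one valuation at a time

We use two more textbook facts.

* (F4) Generic freeness: if $A$ is a Noetherian domain and $C$ a f.g. $A$-algebra, then $C[1/a]$ is free over $A[1/a]$ for some $0\ne a\in A$.
* (F7) If a domain $C$ is a localization of a f.g. $k$-algebra, its normalization is a finite $C$-module.

We also use Gauss valuations. If $V$ is a discrete valuation ring with fraction field $\kappa$ and valuation $v$, then on a polynomial ring over $\kappa$ the minimum of the valuations of the coefficients is multiplicative, by Gauss's lemma. The elements where it is $\ge0$ are the polynomials over $V$.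

**Step 1: pass to the normalization.** The aim is to work with discrete valuation rings. Let $\tilde C$ be the normalization of $C$. The ring $C=A[T_1,\dots,T_r]/p$ is a localization of a f.g. $k$-algebra, so by (F7) $\tilde C$ is finite over $C$. Hence there is $0\ne c_0\in C$ with $c_0\tilde C\subset C$. Put
$$\tilde{\mathcal C}=\bigcup\tilde C[f_n,f_{n+1}]=\tilde C\otimes_C\mathcal C\subset B .$$
It is flat over $\tilde C$, and $c_0\tilde{\mathcal C}\subset\mathcal C$. For a height-one prime $q$ of $\tilde C$ let $V=\tilde C_q$, a discrete valuation ring with normalized valuation $v=v_q$ and uniformizer $\pi$, and put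
$$\tilde{\mathcal C}_q=\tilde{\mathcal C}\otimes_{\tilde C}V=\bigcup V[f_n,f_{n+1}]\subset B .$$

**Step 2: $\tilde{\mathcal C}=\bigcap_q\tilde{\mathcal C}_q$ inside $B$.** This says that membership can be tested at the height-one primes $q$. Let $w\in B$ lie in all $\tilde{\mathcal C}_q$. Write $w=g/s$ with $g\in\tilde{\mathcal C}$ and $0\ne s\in\tilde C$. Since $\tilde C$ is Noetherian, the map $\tilde C/s\to\bigoplus_{q\in\operatorname{Ass}(\tilde C/s)}(\tilde C/s)_q$ is injective, and since $\tilde C$ is normal all these $q$ have height one. The sum is finite. Tensor with the flat $\tilde C$-module $\tilde{\mathcal C}$: the map $\tilde{\mathcal C}/s\tilde{\mathcal C}\to\bigoplus\tilde{\mathcal C}_q/s\tilde{\mathcal C}_q$ is injective. Since $g=sw\in s\tilde{\mathcal C}_q$ for all $q$, we get $g\in s\tilde{\mathcal C}$, that is, $w\in\tilde{\mathcal C}$.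

**Step 3: reduce to a local bound.** It suffices to prove the following statement.

> (4) There are integers $N_q\ge0$, almost all $0$, such that for all $w\in B$ with $e_1w,e_2w\in\mathcal C$ one has $\pi^{N_q}w\in\tilde{\mathcal C}_q$ for every height-one prime $q$ of $\tilde C$.

Grant (4). Choose $0\ne c_1\in\tilde C$ with $v_q(c_1)\ge N_q$ for all $q$. This is possible since only finitely many $N_q$ are nonzero: take a product of powers of nonzero elements of those $q$. Then $c_1w\in\tilde{\mathcal C}_q$ for all $q$, so $c_1w\in\tilde{\mathcal C}$ by Step 2, and $c_0c_1w\in c_0\tilde{\mathcal C}\subset\mathcal C$. Moreover $c:=c_0c_1\in c_0\tilde C\subset C$ is nonzero. This $c$ works.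

**Step 4: isolate finitely many bad primes.** We need to know where $N_q\neq0$ will be allowed. Write $\mathfrak a=q\cap A$. Call $q$ *exceptional* if it contains the leading coefficient of $e_1$ (as a polynomial in $x$) or of $e_2$ (as a polynomial in $y$), or if $\operatorname{ht}\mathfrak a\ge2$.

Only finitely many $q$ are exceptional. First, a nonzero element of the Noetherian domain $\tilde C$ lies in only finitely many height-one primes, because they are minimal over it. Second, $\tilde C$ is a f.g. $A$-algebra, so by (F4) there is $0\ne a\in A$ with $\tilde C[1/a]$ free over $A[1/a]$. If $a\notin q$, then $A_{\mathfrak a}\to\tilde C_q$ is flat and local, so going-down gives $\operatorname{ht}\mathfrak a\le\operatorname{ht}q=1$. So $\operatorname{ht}\mathfrak a\ge2$ forces $a\in q$, which leaves finitely many $q$.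

Hence (4) follows if we find for each $q$ a finite $N_q$, with $N_q=0$ when $q$ is not exceptional. We treat $q$ according to $\mathfrak a$.

**Step 5: the case $\mathfrak a=0$.** All $\delta_n$ are units of $V$, so the rings $V[f_n,f_{n+1}]$ coincide and $\tilde{\mathcal C}_q=V[x,y]$. Let $v$ also denote the Gauss valuation of $\kappa[x,y]$. If $0\ne w$ and $e_1w\in\mathcal C\subset V[x,y]$, then $v(w)\ge-v(e_1)$. Take $N_q=v(e_1)$. It is $\ge0$ since $e_1\in C[x]$, and it is $0$ if the leading coefficient of $e_1$ is a unit of $V$.

**Step 6: the case $\mathfrak a=m$ does not occur.** This is Lemma 7, applied to $C$, which is generated over $A$ by the images of $T_1,\dots,T_r$ with $r\le d-2$. It is the only place where the bound on $r$ is used.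

There remain the primes $q$ with $\mathfrak a\ne0,m$. They occupy the next section.

## Proof of Lemma 11: valuations centred at $\mathfrak a\ne 0,m$

Let $q$ have $\mathfrak a\ne0,m$. Choosing $0\ne a\in\mathfrak a$, we have $a^n\mid\delta_n$ for $n\gg0$ by property 1, so $v(\delta_n)\to\infty$. By property 2, $\beta_n\notin\mathfrak a$ for $n\gg0$, so $\beta_n$ is a unit of $V$ for $n\gg0$. Put $G_V=G\otimes_AV$. It is the degree-one part of $\tilde{\mathcal C}_q=\operatorname{Sym}_V(G_V)$, and it is torsion-free, so it lies in $G_V\otimes_V\kappa=\kappa x\oplus\kappa y$.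

The difficulty is that an element of $\tilde{\mathcal C}_q$ lies in $V[f_n,f_{n+1}]$ for some $n$, and the Gauss valuations of these rings change with $n$. We need a bound that does not depend on $n$. The idea is to send all of $\tilde{\mathcal C}_q$ to a single polynomial ring in one variable, following the one direction of $G_V$ that is not infinitely divisible.

**Step 7: $G_V$ is of rank one modulo every power of $\pi$.** For each $t\ge1$ choose $N(t)\ge\mu$ such that $\beta_n\in V^\times$ for $n\ge N(t)$ and $v(\delta_n)\ge t$ for $n>N(t)$. For $n\ge N(t)$ the transition map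
$$(V/\pi^t)f_n\oplus(V/\pi^t)f_{n+1}\to(V/\pi^t)f_{n+1}\oplus(V/\pi^t)f_{n+2}$$
sends $f_n\mapsto\beta_nf_{n+1}$ and $f_{n+1}\mapsto f_{n+1}$, because $\delta_{n+1}\in\pi^tV$. So it factors through $(V/\pi^t)f_{n+1}$. Interlacing as in the case $\mathfrak a_0\ne0,m$ of Proposition 10, we see that $G_V/\pi^tG_V$ is the direct limit of the free rank-one modules $(V/\pi^t)f_n$, $n>N(t)$, along the isomorphisms $f_n\mapsto\beta_nf_{n+1}$. So it is free of rank $1$ over $V/\pi^t$. It is generated by $f_n$ for any $n>N(t)$, and also by $f_{N(t)}$, which equals $\beta_{N(t)}f_{N(t)+1}$ modulo $\pi^t$.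

**Step 8: the map $\Psi$ to one variable.** Fix $N=N(1)$. Then $f_N$ generates $G_V/\pi$. By Nakayama's lemma, applied to the f.g. $V/\pi^t$-module $G_V/\pi^t$, it generates $G_V/\pi^t$ for every $t$. So for each $t$ there is a unique isomorphism $G_V/\pi^t\cong V/\pi^t$ with $f_N\mapsto1$. By uniqueness these are compatible, and they give a $V$-linear map
$$\psi:G_V\to\hat V=\varprojlim V/\pi^t,\qquad\psi(f_N)=1,$$
which induces the isomorphisms $G_V/\pi^t\cong V/\pi^t$. By the universal property of the symmetric algebra it extends to a $V$-algebra map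
$$\Psi:\tilde{\mathcal C}_q=\operatorname{Sym}_V(G_V)\to\hat V[f],\qquad\gamma\mapsto\psi(\gamma)f\quad(\gamma\in G_V).$$
In the toy example $G'=Vx\oplus\kappa y$ with $f_N$ replaced by $x$, $\psi$ is the projection to the coefficient of $x$: it kills the divisible direction.

**Step 9: a bound independent of $n$.** Let $e\in\{e_1,e_2\}$ with $\Psi(e)\ne0$, and let $\sigma$ be the Gauss valuation of $\Psi(e)$ in $\hat V[f]$. We show:
$$w\in B,\ ew\in\mathcal C\quad\Longrightarrow\quad\pi^\sigma w\in\tilde{\mathcal C}_q. \tag{5}$$
Let $w\ne0$. Since $\mathcal C\subset\tilde{\mathcal C}_q$, we have $ew\in V[f_n,f_{n+1}]$ for some $n\ge\mu$. Let $v_n$ be the Gauss valuation of $\kappa[f_n,f_{n+1}]=B$ with respect to the variables $f_n,f_{n+1}$. As $n\ge\mu$, we have $e\in C[x,y]\subset V[f_n,f_{n+1}]$. If $j=v_n(e)$, then $e=\pi^je'$ with $e'\in V[f_n,f_{n+1}]\subset\tilde{\mathcal C}_q$, so $\Psi(e)=\pi^j\Psi(e')$ and $j\le\sigma$. Hence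
$$v_n(w)=v_n(ew)-v_n(e)\ge-\sigma,$$
which means $\pi^\sigma w\in V[f_n,f_{n+1}]\subset\tilde{\mathcal C}_q$. The exponent $\sigma$ depends neither on $w$ nor on $n$.

**Step 10: a finite $N_q$ exists.** We check that $\Psi$ cannot kill both $e_1$ and $e_2$. The element $f_N$ lies in $\kappa x\oplus\kappa y$, so there are $b,b_1,b_2\in V$ with $b\ne0$ and $bf_N=b_1x+b_2y$. This equation holds in $G_V$, because $G_V\subset\kappa x\oplus\kappa y$. Applying $\psi$ gives
$$b=b_1\psi(x)+b_2\psi(y)\quad\text{in }\hat V\supset V,\qquad b\ne0 .$$
Hence $\psi(x)\ne0$ or $\psi(y)\ne0$. Write $e_1=\sum a_ix^i$ with $a_i\in C$. Then $\Psi(e_1)=\sum a_i\psi(x)^if^i$, which is nonzero if $\psi(x)\ne0$, since $\hat V$ is a domain. Likewise $\Psi(e_2)\ne0$ if $\psi(y)\ne0$. So (5) applies with $e=e_1$ or $e=e_2$, and $N_q=\sigma$ is finite.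

This explains why we wanted $e_1$ in $x$ alone and $e_2$ in $y$ alone, and why both are needed. If $\psi(x)=0$, then $x\in\pi^jG_V$ for every $j$, since $\psi$ induces isomorphisms modulo $\pi^j$. If, say, $e_1=x$, then each $w=\pi^{-j}$ satisfies $e_1w\in\tilde{\mathcal C}_q$, and $e_1$ alone gives no local bound at $q$.

**Step 11: $N_q=0$ if $q$ is not exceptional.** A bound for each $q$ is not enough: it must be $0$ for almost all $q$. Here property 3 is used. Let $q$ be non-exceptional with $\mathfrak a\ne0,m$, so $\operatorname{ht}\mathfrak a=1$. Let $n\ge\mu$ be minimal with $\delta_{n+1}\in q$. It exists since $v(\delta_j)\to\infty$.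

*Up to $n$ the lattice does not change.* For $\mu\le j<n$ we have $\delta_{j+1}\in V^\times$, so $f_{j+2}=\delta_{j+1}^{-1}(f_j-\beta_jf_{j+1})$ and $Vf_j+Vf_{j+1}=Vf_{j+1}+Vf_{j+2}$. Hence
$$Vx+Vy=Vf_n+Vf_{n+1}\ni f_{n+1}. \tag{6}$$

*After $n$ all $\beta_j$ are units.* For $j\ge n+1$ we have $\delta_{n+1}\mid\delta_j\mid\delta_{j+1}$, so $\delta_j,\delta_{j+1}\in\mathfrak a$. Since $\mathfrak a$ is a height-one prime containing $\delta_j$, property 3 gives $\beta_j\notin\mathfrak a$, that is, $\beta_j\in V^\times$. So
$$f_j\equiv\beta_jf_{j+1}\pmod{\pi G_V},\qquad\beta_j\in V^\times,\qquad\text{for all }j\ge n+1 .$$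
Thus, modulo $\pi$, $f_{n+1}$ is a unit multiple of $f_j$ for every $j\ge n+1$. For $j>N$ the element $f_j$ generates $G_V/\pi$ by Step 7. So $f_{n+1}$ generates $G_V/\pi\cong V/\pi$, and $\psi(f_{n+1})\in\hat V^\times$.

*Conclusion.* By (6), $f_{n+1}=b_1x+b_2y$ with $b_1,b_2\in V$, so $b_1\psi(x)+b_2\psi(y)$ is a unit of $\hat V$. Hence $\psi(x)$ or $\psi(y)$ is a unit. Suppose $\psi(x)$ is a unit. Since $q$ is not exceptional, the leading coefficient of $e_1$ is a unit of $V$. Then the leading coefficient of $\Psi(e_1)=\sum a_i\psi(x)^if^i$ is a unit, so $\sigma=0$ for $e=e_1$, and (5) gives $N_q=0$. If $\psi(y)$ is a unit, the same argument applies to $e_2$.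

This proves (4), hence Lemma 11 and Proposition 10. $\square$

Propositions 9 and 10 together are Theorem 1. With $d=3$ we obtain a domain $R$ with $R[T_1]$ coherent and $R[T_1,T_2]$ not coherent, so Conjecture $C_1$ is false.

## All initial segments occur

*Proof of Corollary 2.* Since $R[T_1,\dots,T_r]=R[T_1,\dots,T_{r+1}]/(T_{r+1})$, (F2) shows that $\operatorname{Coh}(R)$ is an initial segment. Fix a characteristic and let $k$ be the prime field of that characteristic, which is countable.

The segment $\{0,\dots,n\}$ is realized by Theorem 1 with this $k$ and $d=n+2$. The segment $\mathbb N$ is realized by $k$ itself: $k[T_1,\dots,T_r]$ is Noetherian by Hilbert's basis theorem, hence coherent.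

For $\varnothing$, take $A=k[x_1]_{(x_1)}$, the case $d=1$, and put $\beta_n=\delta_n=x_1$ for all $n$ in the definition (1) of $G$ and of $R=\operatorname{Sym}_A(G)$. As before, $R=\bigcup A[f_n,f_{n+1}]\subset K[f_0,f_1]$ is a countable domain. Lemma 8 applies with $C=A$, $\mathcal C=R$, the $x_1$-adic valuation of $K=\operatorname{Frac}A$, and $\tau=x_1$: we have $\beta_n,\delta_{n+1}\in x_1A$ and $\delta_{n+1}\ne0$. So $R$ is not coherent, and since $\operatorname{Coh}(R)$ is an initial segment, it is empty.

Finally, for each $n\ge0$ a domain with $\operatorname{Coh}(R)=\{0,\dots,n\}$ has $R[T_1,\dots,T_n]$ coherent and $R[T_1,\dots,T_{n+1}]$ not coherent. $\square$
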